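\title{An epiperimetric inequality for the one-phase Weiss energy near half-spheres}

\begin{abstract}
We prove that in every dimension $d\ge3$ the epiperimetric inequality for the Weiss energy of the one-phase (Bernoulli) functional holds, with a constant depending only on $d$, for all non-negative continuous $H^1$ traces whose positivity set is close to a half-sphere in the Hausdorff distance; only the inclusion of the positivity set in a slightly enlarged half-sphere is needed. The main step is a local statement: for traces that are $L^2$-close to a half-plane solution the inequality holds with every constant $\varepsilon<\frac1{d+1}$, and the value $\frac1{d+1}$ cannot be improved. The competitor is explicit: a shifted mollification in a thin layer near the sphere and an evenly reflected harmonic function inside. A compactness argument reduces the general case to the local one.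
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $d\ge2$, let $B_1\subset\mathbb R^d$ be the unit ball, $\omega_d=|B_1|$, $S=\partial B_1$, and let $\sigma=\mathcal H^{d-1}$ be the surface measure on $S$. For a non-negative $u\in H^1(B_1)$ and a ball $B\subset B_1$ the one-phase (Bernoulli) functional and its Weiss energy are
\[
F(u,B)=\int_B|\nabla u|^2\,dx+\big|\{u>0\}\cap B\big|,\qquad W(u)=F(u,B_1)-\int_Su^2\,d\sigma .
\]
Throughout, a \emph{trace} is a non-negative function $c\in H^1(S)\cap C(S)$. We write $\Omega_c=\{c>0\}$, a relatively open subset of $S$, and $z(x)=|x|\,c(x/|x|)$ for the one-homogeneous extension of $c$. A function $h$ is \emph{admissible} for $c$ if $h\in H^1(B_1)$, $h\ge0$ and $h=c$ on $S$.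

In polar coordinates $|\nabla z|^2=|\nabla_\theta c|^2+c^2$ depends only on the direction $\theta=x/|x|$, and $\{z>0\}$ is the cone over $\Omega_c$. Hence
\begin{equation}\label{eq:Wz}
W(z)=\frac1d\int_S\big(|\nabla_\theta c|^2-(d-1)c^2\big)\,d\sigma+\frac{\sigma(\Omega_c)}d .
\end{equation}
For $c=\kappa\,x_d^+$ with $\kappa>0$, where $x_d^+=\max\{x_d,0\}$, the integral vanishes, because $\int_S(x_d^+)^2\,d\sigma=\omega_d/2$ and $|\nabla_\theta x_d|^2=1-x_d^2$; so $W(\kappa x_d^+)=\omega_d/2$. In particular the half-plane solution $x_d^+$ has energy $\omega_d/2$, and we call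
\[
E=W(z)-\frac{\omega_d}2
\]
the \emph{excess} of $c$. Given $\varepsilon>0$, we say that \emph{the epiperimetric inequality holds for $c$ with constant $\varepsilon$} if there is an admissible $h$ with
\begin{equation}\label{eq:epi}
W(h)-\frac{\omega_d}2\le(1-\varepsilon)\Big(W(z)-\frac{\omega_d}2\Big),\qquad\text{that is,}\qquad W(z)-W(h)\ge\varepsilon E .
\end{equation}
If $E\le0$, then $h=z$ satisfies \eqref{eq:epi}. So only traces with $E>0$ matter, and for them \eqref{eq:epi} asks for a competitor that removes a fixed fraction of the excess of the cone $z$.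

The purpose of such an inequality is to turn minimality into a rate of decay. Let $u\ge0$ minimize $F(\cdot,B_1)$ among non-negative functions with its boundary values, let $u_r(x)=u(rx)/r$, and let $z_r$ be the one-homogeneous extension of $u_r|_S$. Since $W(u_r)=r^{-d}F(u,B_r)-\int_Su_r^2$ and $r\,\partial_ru_r=x\cdot\nabla u_r-u_r$, we have for almost every $r\in(0,1)$
\begin{align*}
r\frac d{dr}W(u_r)&=-d\,F(u_r,B_1)+\int_S\big(|\nabla u_r|^2+\mathbf 1_{\{u_r>0\}}\big)-2\int_Su_r\,(x\cdot\nabla u_r-u_r)\\
&=d\,\big(W(z_r)-W(u_r)\big)+\int_S(x\cdot\nabla u_r-u_r)^2,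
\end{align*}
where the second line follows from \eqref{eq:Wz} and $|\nabla u_r|^2=|\nabla_\theta u_r|^2+(x\cdot\nabla u_r)^2$ on $S$. Suppose that \eqref{eq:epi} holds for $u_r|_S$, for almost every $r$, with one constant $\varepsilon\in(0,1)$. Minimality gives $W(u_r)\le W(h)$, so $e(r)=W(u_r)-\omega_d/2$ is at most $(1-\varepsilon)(W(z_r)-\omega_d/2)$. The identity then yields $re'(r)\ge\gamma e(r)$ with $\gamma=\frac{d\varepsilon}{1-\varepsilon}$, that is, $e(r)\le r^\gamma e(1)$.

In dimension $d=2$ it is known that there is a universal $\varepsilon>0$ such that the epiperimetric inequality holds with constant $\varepsilon$ for every non-negative $c\in H^1(S)$. In \cite{OP} it is remarked, informally, that in higher dimension the inequality holds when the boundary of $\Omega_c$ is a $C^{2,\alpha}$ regular graph, in the sphere, over the equator; the inequality in higher dimension is stated there as an open problem, and it is expected to be true when $\Omega_c$ is close to a half-sphere in the Hausdorff distance. The precise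 question that we consider is the following.

\medskip
\noindent\emph{Given $d\ge3$, are there $\delta_0>0$ and $\varepsilon>0$, depending only on $d$, such that the epiperimetric inequality with constant $\varepsilon$ holds for every trace $c$ for which the Hausdorff distance between $\Omega_c$ and some half-sphere $S\cap\{x\cdot\nu>0\}$, $\nu\in S$, is at most $\delta_0$?}
\medskip

The hypothesis is weak. It allows $\Omega_c$ to have holes and an irregular boundary, and even to be a finite union of tiny caps centered at the points of a fine net in the half-sphere. It says nothing about the size of $c$, as the traces $\kappa x_d^+$ show. The answer is nevertheless affirmative, and only one half of the Hausdorff closeness is needed.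

\begin{theorem}\label{thm:main}
For every $d\ge3$ there are $\delta_0>0$ and $\varepsilon>0$, depending only on $d$, such that the epiperimetric inequality with constant $\varepsilon$ holds for every trace $c$ with $\Omega_c\subset\{x\cdot\nu>-2\delta_0\}$ for some $\nu\in S$. In particular it holds if the Hausdorff distance between $\Omega_c$ and some half-sphere is at most $\delta_0$.
\end{theorem}

The second sentence follows from the first: if the Hausdorff distance between $\Omega_c$ and $S\cap\{x\cdot\nu>0\}$ is at most $\delta_0$, then $x\cdot\nu\ge-\delta_0$ on $\Omega_c$, because $x\mapsto x\cdot\nu$ is $1$-Lipschitz. The main step is a local theorem, in which the hypothesis is on $c$ and not on $\Omega_c$, and in which the optimal constant is found.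

\begin{theorem}\label{thm:local}
Let $d\ge2$.
\begin{enumerate}
\item[(i)] For every $\varepsilon\in(0,\frac1{d+1})$ there is $\tau=\tau(d,\varepsilon)>0$ such that the epiperimetric inequality with constant $\varepsilon$ holds for every trace $c$ with $\|c-(x\cdot\nu)^+\|_{L^2(S)}\le\tau$ for some $\nu\in S$.
\item[(ii)] For every $\varepsilon>\frac1{d+1}$ there are traces $c$, with $\Omega_c$ a spherical cap arbitrarily close to a half-sphere and $c$ arbitrarily close to $x_d^+$ uniformly, for which the epiperimetric inequality with constant $\varepsilon$ fails.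
\end{enumerate}
\end{theorem}

Part (ii) is not needed for Theorem~\ref{thm:main}. The caps in (ii) will be contained in a half-sphere, so (ii) shows that $\varepsilon\le\frac1{d+1}$ necessarily in Theorem~\ref{thm:main}.

The starting point (Section~\ref{sec:identity}) is an exact identity that writes $W(u)-\omega_d/2$ as the Dirichlet energy of $u-x_d$ \emph{on the set $\{u>0\}$}, minus a boundary term. In Section~\ref{sec:model} we use it on the traces $(x_d+\eta P)^+$, with $P$ a harmonic polynomial; this explains the number $\frac1{d+1}$, proves Theorem~\ref{thm:local}(ii), and shows what obstructs the same computation for a general trace. Section~\ref{sec:local} removes the obstruction and proves Theorem~\ref{thm:local}(i). Section~\ref{sec:compact} shows that traces violating Theorem~\ref{thm:main} would converge to $x_d^+$ in $L^2(S)$.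

\section{The excess as a quadratic form}\label{sec:identity}

\subsection{Notation and standard facts}
We write $x=(x',x_d)$, $t^\pm=\max\{\pm t,0\}$, $S^\pm=S\cap\{\pm x_d>0\}$, $B_r^+=B_r\cap\{x_d>0\}$, $\|g\|=\|g\|_{L^2(S)}$, $\|g\|_+=\|g\|_{L^2(S^+)}$, and $\langle f\rangle_B=|B|^{-1}\int_Bf$. \emph{Even} and \emph{odd} always refer to the reflection $x_d\mapsto-x_d$. The following facts are used throughout.

\begin{enumerate}
\item[(F1)] \emph{Level sets.} If $u\in H^1$, in an open set or on $S$, then $\nabla u=0$ a.e.\ on $\{u=0\}$, and $u^+\in H^1$ with $\nabla u^+=\mathbf 1_{\{u>0\}}\nabla u$.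
\item[(F2)] \emph{Homogeneous functions.} If $g\in H^1(S)$, then $G(x)=|x|g(x/|x|)$ is in $H^1_{\mathrm{loc}}(\mathbb R^d)$ and $\nabla G(x)=g(\theta)\theta+\nabla_\theta g(\theta)$ with $\theta=x/|x|$. Thus $|\nabla G|^2=|\nabla_\theta g|^2+g^2$, and Euler's relation $G=x\cdot\nabla G$ holds a.e. If $f\ge0$ is zero-homogeneous, then $\int_{B_r}f=\frac{r^d}d\int_Sf\,d\sigma$.
\item[(F3)] \emph{Spherical harmonics.} Every $g\in L^2(S)$ is an orthogonal sum $g=\sum_{k\ge0}g_k$, where $g_k$ is the restriction to $S$ of a harmonic polynomial, homogeneous of degree $k$; so $g_0$ is constant and $g_1$ is linear. The maps $g\mapsto g_k$ commute with orthogonal transformations, so they preserve evenness and oddness. For $g\in H^1(S)$ the gradients $\nabla_\theta g_k$ are orthogonal too, and $\int_S|\nabla_\theta g|^2=\sum k(k+d-2)\|g_k\|^2$. The harmonic extension $\sum r^kg_k(\theta)$ belongs to $H^1(B_1)$ and has Dirichlet energy $\sum k\|g_k\|^2$. If $g$ is continuous, the harmonic extension is continuous on $\overline{B_1}$ and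 lies between $\min g$ and $\max g$.
\item[(F4)] \emph{Poincar\'e inequality.} $\int_B|f-\langle f\rangle_B|^2\le C_P\rho^2\int_B|\nabla f|^2$ for every ball $B$ of radius $\rho$, with $C_P=C_P(d)$.
\item[(F5)] \emph{Interior gradient bound.} If $H$ is harmonic in $B_\gamma(x)$, then $|\nabla H(x)|\le C(d)\gamma^{-1}\sup|H|$.
\item[(F6)] \emph{Strips.} $\sigma(S\cap\{|x_d|\le a\})\le C(d)\,a$ and $|B_1\cap\{|x_d|\le a\}|\le C(d)\,a$.
\item[(F7)] \emph{Gluing.} A function that is continuous on $\overline{B_1}$ and of class $H^1$ in $B_R$ and in $B_1\setminus\overline{B_R}$ belongs to $H^1(B_1)$, and its Sobolev trace on $S$ is its restriction.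
\end{enumerate}
If $f,g$ are even, then $\int_{S^+}fg=\frac12\int_Sfg$; so for an even $g$ the components $g_k$ are orthogonal in $L^2(S^+)$ as well, and the formulas in (F3) hold on $S^+$ and $B_1^+$ with $\|\cdot\|_+$ in place of $\|\cdot\|$. By (F2) and (F3), the energy of a one-homogeneous extension is governed by the numbers
\begin{equation}\label{eq:lambda}
\lambda_k=k(k+d-2)+1=dk+(k-1)^2=d+(k-1)(k+d-1),
\end{equation}
namely $\int_S(|\nabla_\theta g|^2+g^2)=\sum\lambda_k\|g_k\|^2$.

\subsection{The identity}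
The measure term in $W$ is not quadratic, but it completes a square: on $\{u>0\}$ we have $|\nabla u|^2+1=|\nabla u-e_d|^2+2\partial_du$, and $\partial_du$ integrates to a boundary term. For $u\in H^1(B_1)$, $u\ge0$, put
\[
D(u)=\int_{B_1\cap\{u>0\}}|\nabla(u-x_d)|^2\,dx .
\]

\begin{lemma}\label{lem:identity}
If $u$ is admissible for $c$, then
\[
W(u)-\frac{\omega_d}2=D(u)-b,\qquad b=\int_S(c-x_d^+)^2\,d\sigma+2\int_Sc\,x_d^-\,d\sigma .
\]
\end{lemma}

\begin{proof}
By (F1), $|\nabla u|^2+\mathbf 1_{\{u>0\}}=\mathbf 1_{\{u>0\}}|\nabla u-e_d|^2+2\partial_du$ a.e., and by the divergence theorem $\int_{B_1}\partial_du=\int_Sc\,x_d$. So $W(u)=D(u)+\int_S(2c\,x_d-c^2)$. Finally $2c\,x_d-c^2=(x_d^+)^2-(c-x_d^+)^2-2c\,x_d^-$ and $\int_S(x_d^+)^2=\omega_d/2$.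
\end{proof}

We regard $z$ as a function in $H^1_{\mathrm{loc}}(\mathbb R^d)\cap C(\mathbb R^d)$ and set
\[
\varphi=z-x_d,\qquad Z=\{z=0\},\qquad q=\mathbf 1_{\{z>0\}}|\nabla\varphi|^2,\qquad A=\int_Sq\,d\sigma .
\]
The function $\varphi$ is one-homogeneous, $Z$ is a closed cone, $q$ is zero-homogeneous, and $D(z)=A/d$. On $Z$ we have $\nabla\varphi=-e_d$ a.e., so
\begin{equation}\label{eq:split}
|\nabla\varphi|^2=q+\mathbf 1_Z\quad\text{a.e.}
\end{equation}
Since $b$ depends only on $c$, Lemma~\ref{lem:identity} gives, for every admissible $h$,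
\begin{equation}\label{eq:EG}
E=\frac Ad-b,\qquad W(z)-W(h)=\frac Ad-D(h).
\end{equation}
The number $A$ is the natural unit: every error below will be a small multiple of $A$.

\section{The model case and the constant $\frac1{d+1}$}\label{sec:model}

By \eqref{eq:EG} the best competitor minimizes $D(h)$. If $c$ is close to $x_d^+$, we expect $\{h>0\}$ to be close to $B_1^+$, and then $D(h)$ is close to the Dirichlet energy of $v=h-x_d$ in $B_1^+$. The values of $v$ are prescribed on $S^+$ and are free on the flat part of $\partial B_1^+$. The minimizer of that problem is harmonic with $\partial_dv=0$ on $\{x_d=0\}$; in other words, it is the restriction of an \emph{even} harmonic function. This suggests testing the inequality on even spherical harmonics.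

\subsection{One spherical harmonic}\label{sec:onemode}
Let $P\ne0$ be an even harmonic polynomial, homogeneous of degree $k$, let $\eta>0$ be small, and take
\[
c=(x_d+\eta P)^+\ \text{ on }S,\qquad h=(x_d+\eta P)^+\ \text{ in }B_1 .
\]
Both are Lipschitz, $h$ is admissible for $c$, and $|c-x_d^+|\le\eta\sup_S|P|$. The sets $\Omega_c$ and $S^+$, and the sets $\{h>0\}\cap B_1$ and $B_1^+$, differ only inside the strip $\{|x_d|\le\eta\sup_S|P|\}$, which has measure $O(\eta)$ by (F6). On $\Omega_c$ we have $c-x_d=\eta P$, so $q=\eta^2(|\nabla_\theta P|^2+P^2)$. In the formula for $b$, both integrands are $O(\eta^2)$ in the strip; outside the strip the first is $\eta^2P^2\mathbf 1_{S^+}$ and the second vanishes. On $\{h>0\}$ we have $h-x_d=\eta P$. With (F3),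
\begin{equation}\label{eq:modelABD}
A=\lambda_k\eta^2\|P\|_+^2+O(\eta^3),\qquad b=\eta^2\|P\|_+^2+O(\eta^3),\qquad D(h)=k\eta^2\|P\|_+^2+O(\eta^3),
\end{equation}
and by \eqref{eq:EG} and \eqref{eq:lambda}
\[
E=\frac{(k-1)(k+d-1)}d\,\eta^2\|P\|_+^2+O(\eta^3),\qquad W(z)-W(h)=\frac{(k-1)^2}d\,\eta^2\|P\|_+^2+O(\eta^3).
\]
For $k=0$ the excess is negative. For $k\ge2$ the competitor $h$ removes the fraction $\frac{k-1}{k+d-1}=1-\frac d{k+d-1}$ of the excess, up to $O(\eta)$; this fraction increases with $k$ and equals $\frac1{d+1}$ for $k=2$. For $k=1$ both leading terms vanish and nothing can be concluded from them. This degeneracy comes from rotations: $x_d+\eta x_1$ is a multiple of $x\cdot\nu$ for a unit vector $\nu$ near $e_d$. It will be removed by choosing the axis $\nu$ well.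

So one guesses that the best constant near $x_d^+$ is $\frac1{d+1}$. To prove that it cannot be exceeded we must bound $D(h)$ from below for \emph{every} admissible $h$.

\subsection{Proof of Theorem~\ref{thm:local}(ii)}
Take $P=(d-1)x_d^2-|x'|^2$, which is even, harmonic and homogeneous of degree $2$, and $c=(x_d+\eta P)^+$ with $0<\eta<\frac1{2d}$. On $S$ we have $P=dx_d^2-1$, so $c=f(x_d)^+$ with $f(t)=t+\eta(dt^2-1)$. On $[-1,1]$ the function $f$ is strictly increasing, since $f'\ge1-2d\eta>0$; moreover $f(0)=-\eta<0$ and $f(\eta)=d\eta^3>0$. Hence $\Omega_c$ is the cap $S\cap\{x_d>t_\eta\}$ with $0<t_\eta<\eta$. As $\eta\to0$ the caps converge to $S^+$ in the Hausdorff distance and $c\to x_d^+$ uniformly. By Section~\ref{sec:onemode} with $k=2$, $\lambda_2=2d+1$,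
\[
A=(2d+1)\eta^2\|P\|_+^2+O(\eta^3),\qquad E=\frac{d+1}d\,\eta^2\|P\|_+^2+O(\eta^3).
\]

Let $h$ be any admissible function. We compare $\nabla(h-x_d)$ with the gradient expected from the model, $X=\eta\nabla P$. Expanding $|\nabla(h-x_d)-X|^2\ge0$ gives
\[
|\nabla(h-x_d)|^2\ge2X\cdot\nabla h-\big(2\eta\,\partial_dP+\eta^2|\nabla P|^2\big).
\]
We integrate over $\{h>0\}$. By (F1), $\operatorname{div}X=0$ and $x\cdot\nabla P=2P$, the first term gives $\int_{B_1}2X\cdot\nabla h=4\eta\int_ScP$. The second term is integrated over an unknown set, so we bound it by its positive part: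
\begin{equation}\label{eq:calib}
D(h)\ge4\eta\int_ScP\,d\sigma-\int_{B_1}\big(2\eta\,\partial_dP+\eta^2|\nabla P|^2\big)^+dx .
\end{equation}
The choice of $P$ makes this bound sharp, because $\partial_dP=2(d-1)x_d$ has the sign of $x_d$. In $B_1^+$ the bracket is non-negative. In $B_1\cap\{x_d<0\}$ its positive part is at most $\eta^2\sup_{B_1}|\nabla P|^2$ and vanishes unless $4(d-1)|x_d|\le\eta\sup_{B_1}|\nabla P|^2$, so this region contributes $O(\eta^3)$. Since $\partial_dP=\operatorname{div}(x_d\nabla P)$, the divergence theorem in $B_1^+$ gives $\int_{B_1^+}\partial_dP=2\int_{S^+}x_dP$, with no contribution from $\{x_d=0\}$; and $\int_{B_1^+}|\nabla P|^2=2\|P\|_+^2$ by (F3). Finally, $(x_d+\eta P)P=O(\eta)$ on $S^+\setminus\Omega_c$, a set of measure $O(\eta)$, so $\int_ScP=\int_{S^+}x_dP+\eta\|P\|_+^2+O(\eta^2)$. In \eqref{eq:calib} the terms $4\eta\int_{S^+}x_dP$ cancel, and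
\[
D(h)\ge4\eta^2\|P\|_+^2-2\eta^2\|P\|_+^2+O(\eta^3)=2\eta^2\|P\|_+^2+O(\eta^3),
\]
with an error independent of $h$. By \eqref{eq:EG}, for every admissible $h$,
\[
W(z)-W(h)\le\Big(\frac{2d+1}d-2\Big)\eta^2\|P\|_+^2+O(\eta^3)=\Big(\frac1{d+1}+O(\eta)\Big)E,
\]
and $E>0$ for small $\eta$. So \eqref{eq:epi} fails for small $\eta$ whenever $\varepsilon>\frac1{d+1}$. \qed

\subsection{What is missing for a general trace}\label{sec:missing}
To repeat the computation for a general $c$ near $x_d^+$ we need an even function $\alpha$ on $S$ that plays the role of $\eta P$. The obvious candidate is the even reflection of $\varphi|_{S^+}$. It fails for two reasons.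

First, with $H$ the harmonic extension of this $\alpha$, the function $(x_d+H)^+$ equals $c$ on $S^+$, but in general not on $S^-$.

Second, the computation needs $\sum\lambda_k\|\alpha_k\|_+^2$ to be at most about $A$. By \eqref{eq:split}, the reflection has $\sum\lambda_k\|\alpha_k\|_+^2=\int_{S^+}q+\sigma(Z\cap S^+)$, and the last term may be far larger than $A$. This happens already for the caps above: from $f(t_\eta)=0$ we get $t_\eta=\eta(1-dt_\eta^2)\ge\eta/2$ for small $\eta$, so $\sigma(Z\cap S^+)$ is of order $\eta$, while $A$ is of order $\eta^2$. On $Z$ the function $\varphi=-x_d$ is not the continuation of $\eta P$.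

The remedy for the second problem is to read off $\alpha$ from averages of $\varphi$ taken at a small definite height above the equator, where $Z$ is negligible. The price is that $(x_d+\alpha)^+$ is no longer exactly $c$, and we must connect the two across a thin layer near $S$ at a cost that is small compared with $A$. The layer also solves the first problem.

\section{The local inequality: proof of Theorem~\ref{thm:local}(i)}\label{sec:local}

\subsection{Choice of the axis and reduction to three estimates}
Let $c$ be a trace with $E>0$ and $\|c-(x\cdot\nu_0)^+\|\le\tau$ for some $\nu_0\in S$. The continuous function $\Psi(\nu)=\int_Sc\,(x\cdot\nu)^+d\sigma$ attains its maximum on $S$. Since $\|c-(x\cdot\nu)^+\|^2=\|c\|^2-2\Psi(\nu)+\omega_d/2$, a maximum point minimizes the distance to $c$. The energy $W$ is invariant under rotations, so we may assume that $e_d$ is a maximum point; then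
\[
\beta:=\|c-x_d^+\|\le\tau .
\]
For $i<d$ let $\nu(t)=(e_d+te_i)/|e_d+te_i|$, so that $\nu'(0)=e_i$. The functions $t\mapsto(x\cdot\nu(t))^+$ are uniformly Lipschitz and, for $x_d\ne0$, have derivative $x_i\mathbf 1_{\{x_d>0\}}$ at $t=0$. By dominated convergence $0=\frac d{dt}\Psi(\nu(t))|_{t=0}=\int_{S^+}c\,x_i$. Since $\int_{S^+}x_dx_i=0$,
\begin{equation}\label{eq:axis}
\int_{S^+}\varphi\,x_i\,d\sigma=0,\qquad i=1,\dots,d-1 .
\end{equation}
The assumption $E>0$ enters through one chain of inequalities: by \eqref{eq:EG},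
\begin{equation}\label{eq:chain}
0<\beta^2\le b<A/d\le A,
\end{equation}
where $\beta>0$ because $\beta=0$ would mean $c=x_d^+$ and $E=0$. Thus an error of size $\beta^{2+a}$ with $a>0$ is at most $\tau^aA$.

The following proposition says that the relations \eqref{eq:modelABD} of the model case survive, as inequalities in the favorable direction.

\begin{proposition}\label{prop:three}
For every $\delta\in(0,1)$ there is $\tau=\tau(d,\delta)>0$ with the following property. If $c$ is a trace with $E>0$ and $\beta\le\tau$ that satisfies \eqref{eq:axis}, then there are an admissible $h$ and an even Lipschitz function $\alpha=\sum_k\alpha_k$ on $S$ such that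
\begin{enumerate}
\item[(a)] $D(h)\le\sum_kk\|\alpha_k\|_+^2+\delta A$;
\item[(b)] $b\ge\sum_k\|\alpha_k\|_+^2-\delta A$ and $\|\alpha_1\|_+^2\le\delta A$;
\item[(c)] $\sum_k\lambda_k\|\alpha_k\|_+^2\le(1+\delta)A$.
\end{enumerate}
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:local}(i), given Proposition~\ref{prop:three}]
Let $\varepsilon\in(0,\frac1{d+1})$. By \eqref{eq:EG}, (a) and (b),
\[
W(z)-W(h)-\varepsilon E=\frac{1-\varepsilon}dA-D(h)+\varepsilon b\ge\frac{1-\varepsilon}dA-\sum_k(k-\varepsilon)\|\alpha_k\|_+^2-2\delta A .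
\]
Let $m=\frac{2-\varepsilon}{2d+1}\in(0,1)$. We claim that $k-\varepsilon\le m\lambda_k$ for $k\ne1$. For $k=0$ the left side is negative, and for $k=2$ there is equality. For $k\ge3$ we subtract the case $k=2$: since $\lambda_k-\lambda_2=(k-2)(k+d)$, the claim is $2d+1\le(2-\varepsilon)(k+d)$, which holds because $(2-\varepsilon)(d+3)\ge2d+6-\frac{d+3}{d+1}>2d+1$. Therefore, by (b) and (c),
\[
\sum_k(k-\varepsilon)\|\alpha_k\|_+^2\le\|\alpha_1\|_+^2+m\sum_k\lambda_k\|\alpha_k\|_+^2\le mA+2\delta A .
\]
Since $\frac{1-\varepsilon}d-m=\frac{1-\varepsilon(d+1)}{d(2d+1)}>0$, we obtain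
\[
W(z)-W(h)-\varepsilon E\ge\Big(\frac{1-\varepsilon(d+1)}{d(2d+1)}-4\delta\Big)A\ge0
\]
for $\delta=\frac{1-\varepsilon(d+1)}{4d(2d+1)}$.
\end{proof}

For $k=1$ the ratio $(k-\varepsilon)/\lambda_k$ equals $\frac{1-\varepsilon}d$, which would leave no gain at all; this is why $\alpha_1$ has to be small, and \eqref{eq:axis} is used only for that. The rest of this section proves Proposition~\ref{prop:three}.

\subsection{Where the zero set is negligible}
By \eqref{eq:split}, $|\nabla\varphi|^2$ exceeds $q$ by $\mathbf 1_Z$. The next lemma identifies the balls on which this excess is harmless: those on which the average of $z$ is large compared with the radius. On such a ball, $z$ can vanish on a substantial set only by dropping steeply to zero, and this is paid for by $q$.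

\begin{lemma}\label{lem:zero}
There are $\kappa_0\ge2$ and $C_0\le\kappa_0^2$, depending only on $d$, such that for every ball $B$ of radius $\rho$ and every $\kappa\ge\kappa_0$,
\[
\langle z\rangle_B\ge\kappa\rho\quad\Longrightarrow\quad|Z\cap B|\le\frac{C_0}{\kappa^2}\int_Bq\,dx .
\]
\end{lemma}

\begin{proof}
Let $p$ be the center of $B$; then $\langle\varphi\rangle_B=\langle z\rangle_B-p_d$. On $Z\cap B$ we have $\varphi=-x_d$, so $|\varphi-\langle\varphi\rangle_B|=|\langle z\rangle_B+x_d-p_d|\ge(\kappa-1)\rho$. By (F4) and \eqref{eq:split},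
\[
(\kappa-1)^2\rho^2|Z\cap B|\le C_P\rho^2\Big(|Z\cap B|+\int_Bq\Big).
\]
Take $C_0=8C_P$ and $\kappa_0=\max\{2,C_0^{1/2}\}$. Then $(\kappa-1)^2-C_P\ge\frac{\kappa^2}4-\frac{\kappa^2}8=\frac{\kappa^2}8$.
\end{proof}

\subsection{Parameters}
Fix a radial $\psi\in C_c^\infty(B_1)$ with $\psi\ge0$ and $\int\psi=1$, depending only on $d$, and let
\[
M_\rho f(p)=\int f(p+\rho y)\psi(y)\,dy,\qquad\Lambda=\omega_d\|\psi\|_{L^\infty}.
\]
Then $M_\rho f(p)\le\Lambda\langle f\rangle_{B_\rho(p)}$ for $f\ge0$; $|M_\rho f|^2\le M_\rho|f|^2$ by Jensen's inequality; and $M_\rho$ reproduces affine functions, since $\int y\,\psi(y)\,dy=0$.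

Three parameters are chosen in this order: a large $K\ge\max\{8,\Lambda\kappa_0,4\kappa_0\}$ (the height of the shift, in units of the averaging radius); a small $s>0$ with $(K+2)s\le\frac14$ (the width of the layer); and a small $\tau\in(0,1)$. We put $R=1-s\ge\frac12$. Constants $C$ depend only on $d$, constants $C_K$ on $d,K$, and constants $C_s$ on $d,K,s$; they may change from line to line. ``For $\tau$ small'' means for $\tau$ below a threshold that depends only on $d,K,s$. Figure~\ref{fig:h} shows the construction.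

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2.5]
\fill[gray!15] (0,0) circle (1);
\fill[white] (0,0) circle (0.8);
\begin{scope}
\clip (0,0) circle (0.8);
\fill[gray!55] (-1,-0.06) rectangle (1,0);
\end{scope}
\draw (0,0) circle (1);
\draw (0,0) circle (0.8);
\draw[dashed] (-1.15,0) -- (1.2,0) node[right] {$x_d=0$};
\fill (0.886,-0.156) circle (0.015) node[below left] {$x$};
\draw[->] (0.886,-0.156) -- (0.886,0.244);
\draw[thick] (0.886,0.244) circle (0.1);
\node[right] at (1.0,0.3) {$B_{\rho(x)}(p_x)$};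
\node at (-0.05,0.38) {$h=(x_d+H)^+$};
\node at (0,-0.45) {$h=0$};
\node at (-0.4,-0.15) {$\Sigma$};
\draw (-0.64,0.64) -- (-0.9,0.9) node[above left] {$B_1\setminus B_R$};
\end{tikzpicture}
\caption{The competitor $h$ (not to scale). In the layer $B_1\setminus B_R$, the value $h(x)$ is computed from an average of $z$ over the ball whose radius is $\rho(x)=1-|x|$ and whose center $p_x$ lies at height $K\rho(x)$ above $x$. In the upper half of $B_R$, $h=(x_d+H)^+$ with $H$ harmonic and even in $x_d$; in the lower half of $B_R$, $h$ vanishes outside a thin strip $\Sigma$.}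
\label{fig:h}
\end{figure}

\subsection{The layer $R\le|x|<1$}
We want a function that equals $c$ on $S$, is regular on $\partial B_R$, and has $D$-energy $O(s)A$ in the layer. Averaging $z$ at the scale $\rho(x)=1-|x|$ achieves the first two goals, but the gradient of an average of $\varphi$ is controlled by $q+\mathbf 1_Z$ and not by $q$. We therefore subtract $K\rho(x)$ and take the positive part: where the result is positive, the average of $z$ is large and Lemma~\ref{lem:zero} applies. To compensate for the subtraction when $z$ is near $x_d^+$, we shift the center of the average up by $K\rho(x)$. So, for $R\le|x|<1$, let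
\[
p_x=x+K\rho(x)e_d,\qquad V(x)=M_{\rho(x)}\varphi(p_x),
\]
\begin{equation}\label{eq:hlayer}
h(x)=\big(M_{\rho(x)}z(p_x)-K\rho(x)\big)^+=\big(x_d+V(x)\big)^+ .
\end{equation}
The two expressions agree because $M_{\rho(x)}$ applied to $y\mapsto y_d$ gives $x_d+K\rho(x)$ at $p_x$.

\begin{lemma}\label{lem:layer}
The function $h$, extended by $c$ on $S$, is continuous on $\overline{B_1}\setminus B_R$ and belongs to $H^1(B_1\setminus\overline{B_R})$. With $w(\theta)=h(R\theta)/R$,
\begin{align}
\int_{\{h>0\}\cap(B_1\setminus B_R)}|\nabla(h-x_d)|^2\,dx&\le C_K\,s\,A,\label{eq:layer1}\\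
\|w-c\|&\le C_K\,s\,A^{1/2}.\label{eq:layer2}
\end{align}
\end{lemma}

\begin{proof}
\emph{Continuity.} Write $\rho=\rho(x)$. We have $V(x)=\int\varphi(y)\,\rho^{-d}\psi((y-p_x)/\rho)\,dy$ with a kernel that is smooth in $x$ for $0<|x|<1$, so $V$ is smooth there. The ball $B_\rho(p_x)$ lies in $B_2$ and within distance $(K+2)\rho$ of $x/|x|$. Since $z$ is uniformly continuous on $B_2$, $h(r\theta)\to c(\theta)$ uniformly in $\theta$ as $r\to1$. This is where the continuity of $c$ is used.

\emph{Pointwise bounds on $V$.} For $|y|\le1$ the map $x\mapsto x+\rho(x)(y+Ke_d)$ has derivative $I+(y+Ke_d)\otimes\nabla\rho$, of norm at most $K+2$. If $\varphi$ were smooth, differentiating $V(x)=\int\varphi(x+\rho(x)(y+Ke_d))\psi(y)\,dy$ under the integral would give $|\nabla V(x)|\le(K+2)M_\rho|\nabla\varphi|(p_x)$. In general, take smooth $\varphi_j\to\varphi$ in $H^1(B_2)$; by the kernel representation, both sides of the inequality for $\varphi_j$ converge at every $x$ to those for $\varphi$. Euler's relation gives $|\varphi|\le2|\nabla\varphi|$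 a.e.\ in $B_2$, so $|V(x)|\le2M_\rho|\nabla\varphi|(p_x)$. Hence $|\nabla V|^2+V^2\le C_K\langle|\nabla\varphi|^2\rangle_{B_\rho(p_x)}$. If $h(x)>0$, then $\langle z\rangle_{B_\rho(p_x)}\ge\Lambda^{-1}M_\rho z(p_x)>(K/\Lambda)\rho$ with $K/\Lambda\ge\kappa_0$, and Lemma~\ref{lem:zero} gives $|Z\cap B_\rho(p_x)|\le\int_{B_\rho(p_x)}q$. With \eqref{eq:split},
\begin{equation}\label{eq:Vq}
|\nabla V(x)|^2+V(x)^2\le C_K\langle q\rangle_{B_\rho(p_x)}\qquad\text{whenever }h(x)>0 .
\end{equation}

\emph{Integration over spheres.} Let $0<t\le s$. For fixed $y$, the set of $x\in\partial B_{1-t}$ with $y\in B_t(x+Kte_d)$ is contained in a cap of chordal radius $2t$ on a sphere of radius at least $\frac12$, so its $\mathcal H^{d-1}$-measure is at most $Ct^{d-1}$; and it is empty unless $\big||y|-1\big|\le(K+2)t$. By \eqref{eq:Vq}, Fubini's theorem and the homogeneity of $q$,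
\begin{equation}\label{eq:slice}
\int_{\partial B_{1-t}\cap\{h>0\}}\big(|\nabla V|^2+V^2\big)\,d\mathcal H^{d-1}\le\frac{C_K}t\int_{\{||y|-1|\le(K+2)t\}}q\,dy=\frac{C_K}tA\int_{1-(K+2)t}^{1+(K+2)t}r^{d-1}dr\le C_KA .
\end{equation}
On $\{h>0\}$ we have $h-x_d=V$, so integrating \eqref{eq:slice} over $t\in(0,s)$ gives \eqref{eq:layer1}. The function $h$ is bounded and locally Lipschitz in $\{R\le|x|<1\}$, with $\nabla h=\mathbf 1_{\{h>0\}}(e_d+\nabla V)\in L^2$; so $h\in H^1(B_1\setminus\overline{B_R})$.

\emph{The trace on $\partial B_R$.} For $r\in[R,1)$ let $w_r(\theta)=h(r\theta)/r=(\theta_d+V(r\theta)/r)^+$. For each $\theta$ the function $r\mapsto w_r(\theta)$ is locally Lipschitz; its derivative vanishes for a.e.\ $r$ with $h(r\theta)=0$, and where $h(r\theta)>0$ it equals $\theta\cdot\nabla V(r\theta)/r-V(r\theta)/r^2$, of modulus at most $2|\nabla V|+4|V|$. By \eqref{eq:slice}, $\|\partial_rw_r\|\le C_KA^{1/2}$ for a.e.\ $r$. Minkowski's inequality gives $\|w_R-w_r\|\le C_KsA^{1/2}$, and $w_r\to c$ uniformly as $r\to1$.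
\end{proof}

\subsection{The function $\alpha$}
On $\partial B_R$ the averaging radius is the constant $s$, so $V=U$ there, where
\[
U(x)=M_s\varphi(x+Kse_d),\qquad x\in\mathbb R^d,
\]
is smooth. At the fixed scale $s$, the $L^2$-closeness of $c$ to $x_d^+$ becomes $C^1$-smallness. Indeed $\|z-x_d^+\|_{L^2(B_3)}\le C\beta$ by homogeneity, so for every ball $B_s(p)\subset B_3$
\begin{equation}\label{eq:fixedscale}
\big|M_s(z-x_d^+)(p)\big|+\big|\nabla M_s(z-x_d^+)(p)\big|+\big|\langle z-x_d^+\rangle_{B_s(p)}\big|\le C_s\beta,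
\end{equation}
by the Cauchy--Schwarz inequality, the derivative being put on the kernel. Let $G=\overline{B_1}\cap\{x_d\ge-s\}$, a convex set. For $x\in G$ the ball $B_s(x+Kse_d)$ lies in $\{y_d>(K-2)s\}$, where $\varphi=z-y_d^+$. Hence
\begin{equation}\label{eq:Usmall}
|U|+|\nabla U|\le C_s\beta\quad\text{on }G .
\end{equation}
Below $G$ the layer function vanishes:
\begin{equation}\label{eq:vanish}
h=0\quad\text{on }\partial B_R\cap\{x_d\le-s\},\qquad\text{for $\tau$ small.}
\end{equation}
To see this let $p=x+Kse_d$, so that $p_d\le(K-1)s$. For $|y|<1$ we have $(p_d+sy_d)^+\le(K-1)s+sy_d$, and integrating against $\psi$ gives $M_s(x_d^+)(p)\le(K-1)s$. By \eqref{eq:fixedscale}, $M_sz(p)\le(K-1)s+C_s\beta<Ks$, and \eqref{eq:vanish} follows from the first expression in \eqref{eq:hlayer}.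

The maps $x^\sharp=(x',|x_d|)$ and $x^\flat=(x',\max\{x_d,-s\})$ are $1$-Lipschitz and send $\overline{B_1}$ into $G$. Define
\[
\alpha(\theta)=\frac1RU\big((R\theta)^\sharp\big),\qquad\chi(\theta)=U\big((R\theta)^\flat\big)-U\big((R\theta)^\sharp\big),\qquad\theta\in S .
\]
The function $\alpha$ is even; $\chi$ measures the failure of $U$ to be even, and $\chi=0$ where $\theta_d\ge0$. By \eqref{eq:Usmall} and the convexity of $G$, both are Lipschitz, and
\begin{equation}\label{eq:alphasmall}
|\alpha|+|\nabla_\theta\alpha|+|\chi|+|\nabla_\theta\chi|\le C_s\beta\quad\text{a.e.\ on }S .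
\end{equation}

\subsection{The interior and estimate (a)}
Let $H(x)=R\sum_k(|x|/R)^k\alpha_k(x/|x|)$ be the harmonic function in $B_R$ with boundary values $H(R\theta)=R\alpha(\theta)$. By (F3) and scaling, $H$ is even, continuous on $\overline{B_R}$, $|H|\le C_s\beta$, and
\begin{equation}\label{eq:Henergy}
\int_{B_R^+}|\nabla H|^2=R^d\sum_kk\|\alpha_k\|_+^2\le\sum_kk\|\alpha_k\|_+^2 .
\end{equation}
The function $(x_d+H)^+$ matches \eqref{eq:hlayer} on the upper half of $\partial B_R$ only. We correct it by $Q(x)=\frac{|x|}R\chi(x/|x|)$, which vanishes in $\{x_d\ge0\}$ and satisfies $|Q|+|\nabla Q|\le C_s\beta$ in $B_R$ by (F2) and \eqref{eq:alphasmall}. Set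
\[
h=(x_d+H+Q)^+\quad\text{in }\overline{B_R}.
\]
On $\partial B_R$ we have $H+Q=U(x^\flat)$. Where $x_d\ge-s$ this is $U(x)=V(x)$, in agreement with \eqref{eq:hlayer}. Where $x_d<-s$ we have $x_d+H+Q<-s+C_s\beta<0$ for $\tau$ small, in agreement with \eqref{eq:vanish}. By Lemma~\ref{lem:layer} and (F7), $h\in C(\overline{B_1})\cap H^1(B_1)$ is admissible.

In $B_R^+\cap\{h>0\}$ we have $h-x_d=H$, and \eqref{eq:Henergy} bounds the energy. In $B_R\cap\{x_d<0\}$, $h$ can be positive only in the strip $\Sigma=B_R\cap\{-C_s\beta<x_d<0\}$, and $|\Sigma|\le C_s\beta$. If $|\nabla H|$ were bounded by $C_s\beta$, the strip would contribute $C_s\beta^3$. We have no such bound up to $\partial B_R$, since $\alpha$ is only Lipschitz, so we split at the distance $\gamma=\beta^{1/3}$ from $\partial B_R$, with $\gamma<R/2$ for $\tau$ small. In $B_{R-\gamma}$, (F5) gives $|\nabla H|\le C_s\beta/\gamma$, so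
\[
\int_{\Sigma\cap B_{R-\gamma}}|\nabla H|^2\le C_s\beta^3\gamma^{-2}=C_s\beta^{7/3}.
\]
For $r<R$, the radial and tangential parts of $\nabla H(r\theta)$ are $\sum k(r/R)^{k-1}\alpha_k$ and $\sum(r/R)^{k-1}\nabla_\theta\alpha_k$, so by (F3), $k^2\le k(k+d-2)$ and \eqref{eq:alphasmall},
\[
\int_{\partial B_r}|\nabla H|^2=r^{d-1}\sum_{k\ge1}\Big(\frac rR\Big)^{2k-2}\big(k^2+k(k+d-2)\big)\|\alpha_k\|^2\le2\int_S|\nabla_\theta\alpha|^2\le C_s\beta^2,
\]
and $\int_{B_R\setminus B_{R-\gamma}}|\nabla H|^2\le C_s\gamma\beta^2=C_s\beta^{7/3}$. Also $\int_\Sigma|\nabla Q|^2\le C_s\beta^3$. Hence $\int_\Sigma|\nabla(H+Q)|^2\le C_s\beta^{7/3}\le C_s\tau^{1/3}A$ by \eqref{eq:chain}. Adding \eqref{eq:layer1} and \eqref{eq:Henergy},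
\begin{equation}\label{eq:a}
D(h)\le\sum_kk\|\alpha_k\|_+^2+\big(C_Ks+C_s\tau^{1/3}\big)A .
\end{equation}

\subsection{Estimate (b): $\alpha$ is close to $\varphi$ in $L^2(S^+)$}
On $S^+$ we have $w=(\theta_d+\alpha)^+$, and therefore
\[
\varphi-\alpha=c-(\theta_d+\alpha)=(c-w)+(\theta_d+\alpha)^- .
\]
By \eqref{eq:alphasmall} the last term is at most $C_s\beta$ and vanishes unless $\theta_d<C_s\beta$. By (F6) and \eqref{eq:chain} its norm in $L^2(S^+)$ is at most $C_s\beta^{3/2}\le C_s\tau^{1/2}A^{1/2}$. With \eqref{eq:layer2},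
\begin{equation}\label{eq:close}
\|\varphi-\alpha\|_+\le\delta_1A^{1/2},\qquad\delta_1=C_Ks+C_s\tau^{1/2}.
\end{equation}
Assume $\delta_1\le1$. Since $\varphi=c-x_d^+$ on $S^+$, we have $\|\varphi\|_+^2\le\beta^2\le b\le A$, so $\|\alpha\|_+^2\le(\|\varphi\|_++\delta_1A^{1/2})^2\le b+3\delta_1A$, that is,
\begin{equation}\label{eq:b1}
b\ge\sum_k\|\alpha_k\|_+^2-3\delta_1A .
\end{equation}
The even linear functions form the span $L$ of $x_1,\dots,x_{d-1}$. We have $\alpha_1\in L$, and the even functions $\alpha_k$, $k\ne1$, are orthogonal to $L$ in $L^2(S^+)$. So $\alpha_1$ is the orthogonal projection of $\alpha$ onto $L$ in $L^2(S^+)$. By \eqref{eq:axis} the projection of $\varphi$ is zero, and \eqref{eq:close} gives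
\begin{equation}\label{eq:b2}
\|\alpha_1\|_+^2\le\delta_1^2A .
\end{equation}

\subsection{Estimate (c): $\alpha$ has no more energy than $A$}
Let $N=\sum\lambda_k\|\alpha_k\|_+^2=\int_{S^+}(|\nabla_\theta\alpha|^2+\alpha^2)$. This is the only estimate in which a multiplicative constant must be close to $1$. Averaging does not increase energy, by Jensen's inequality; what has to be controlled is the effect of the shift and the contribution of $Z$. We prove that, for $\tau$ small,
\begin{equation}\label{eq:c}
N\le(1+C_Ks)\Big(1+\frac C{K^2}\Big)A .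
\end{equation}

\emph{Step 1: a pointwise bound.} Let $\theta\in S^+$ and $p=R\theta+Kse_d$. On $S^+$ we have $\alpha(\theta)=U(R\theta)/R$, so $\nabla_\theta\alpha(\theta)$ is the tangential part of the vector $\nabla U(R\theta)=M_s(\nabla\varphi)(p)$. By Euler's relation $\alpha(\theta)$ is almost its radial part:
\[
\alpha(\theta)=\frac1R\int\big(R\theta+s(Ke_d+y)\big)\cdot\nabla\varphi(p+sy)\,\psi(y)\,dy=\theta\cdot\nabla U(R\theta)+\epsilon(\theta),
\]
with $|\epsilon(\theta)|\le2(K+1)s\,M_s|\nabla\varphi|(p)$. From $(a+e)^2\le(1+s)a^2+(1+\frac1s)e^2$ and Jensen's inequality,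
\[
|\nabla_\theta\alpha|^2+\alpha^2\le(1+s)|\nabla U(R\theta)|^2+\Big(1+\frac1s\Big)\epsilon(\theta)^2\le(1+C_Ks)\,M_s\big(|\nabla\varphi|^2\big)(p).
\]

\emph{Step 2: undoing the shift.} We claim that for $|v|\le\frac12$ and every zero-homogeneous Borel function $f\ge0$,
\begin{equation}\label{eq:flux}
\int_Sf(\theta+v)\,d\sigma(\theta)\le(1+C|v|)\int_Sf\,d\sigma .
\end{equation}
If $f$ is smooth away from $0$, the field $f(x)\,x/|x|^d$ is divergence-free in $\mathbb R^d\setminus\{0\}$, because $x\cdot\nabla f=0$ and $\operatorname{div}(x/|x|^d)=0$. Its fluxes through $S$ and through $v+S$ both equal the flux through a small sphere around the origin, so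
\[
\int_Sf(\theta+v)\,\frac{1+v\cdot\theta}{|\theta+v|^d}\,d\sigma(\theta)=\int_Sf\,d\sigma .
\]
Both sides are integrals of $f|_S$ against finite Borel measures on $S$; these measures agree on smooth functions, hence coincide, and the identity holds for all Borel $f\ge0$. Since $|\theta+v|^d/(1+v\cdot\theta)\le(1+|v|)^d/(1-|v|)\le1+C|v|$, \eqref{eq:flux} follows.

Fix $y\in B_1$ and put $v=\frac sR(Ke_d+y)$, so that $p+sy=R(\theta+v)$ and $|v|\le2(K+1)s<\frac12$. For $\theta\in S^+$ the point $p+sy$ has last coordinate at least $(K-1)s$ and modulus at most $2$, so it lies in the cone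
\[
\Gamma=\{x:x_d\ge\ell|x|\},\qquad\ell=\tfrac12(K-1)s .
\]
Apply \eqref{eq:flux} to $f=\mathbf 1_\Gamma\,(q+\mathbf 1_Z)$, integrate against $\psi(y)\,dy$, and use Step 1 and \eqref{eq:split}:
\begin{equation}\label{eq:Nint}
N\le(1+C_Ks)\big(A+\sigma(Z\cap\Gamma\cap S)\big).
\end{equation}
The shift has replaced $Z\cap S^+$, which was the obstruction in Section~\ref{sec:missing}, by $Z\cap\Gamma\cap S$.

\emph{Step 3: the zero set in $\Gamma$.} Let $T=\Gamma\cap\{1<|x|<2\}$ and let $T_s$ be the set of points at distance less than $s$ from $T$. For $p\in T_s$ we have $B_s(p)\subset B_3$ and $p_d\ge\ell-s=\frac12(K-3)s\ge\frac5{16}Ks$, because $K\ge8$. By \eqref{eq:fixedscale},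
\[
\langle z\rangle_{B_s(p)}\ge\langle x_d^+\rangle_{B_s(p)}-C_s\beta\ge p_d-C_s\beta\ge\tfrac14Ks
\]
for $\tau$ small. Lemma~\ref{lem:zero} with $\kappa=K/4\ge\kappa_0$ gives $|Z\cap B_s(p)|\le\frac C{K^2}\int_{B_s(p)}q$. We integrate this over $p\in T_s$ and use Fubini's theorem on both sides. Every $y\in Z\cap T$ belongs to $B_s(p)$ for all $p\in B_s(y)\subset T_s$, and every $y\in B_3$ belongs to $B_s(p)$ for a set of $p$ of measure at most $\omega_ds^d$. Therefore
\[
\omega_ds^d\,|Z\cap T|\le\int_{T_s}|Z\cap B_s(p)|\,dp\le\frac C{K^2}\,\omega_ds^d\int_{B_3}q=\frac C{K^2}\,\omega_ds^d\,\frac{3^d}dA .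
\]
Since $Z\cap\Gamma$ is a cone, $|Z\cap T|=\frac{2^d-1}d\sigma(Z\cap\Gamma\cap S)$. So $\sigma(Z\cap\Gamma\cap S)\le\frac C{K^2}A$, and \eqref{eq:Nint} gives \eqref{eq:c}.

\begin{proof}[End of the proof of Proposition~\ref{prop:three}]
Given $\delta\in(0,1)$, choose $K$ so large that $C/K^2\le\delta/3$ in \eqref{eq:c}. Choose $s$ so small that $(K+2)s\le\frac14$ and $C_Ks\le\delta/6$ in \eqref{eq:a}, \eqref{eq:close} and \eqref{eq:c}. Choose $\tau$ below the finitely many thresholds met above and so small that $C_s\tau^{1/3}\le\delta/6$ in \eqref{eq:a} and $C_s\tau^{1/2}\le\delta/6$ in \eqref{eq:close}. Then $\delta_1\le\delta/3$; (a) follows from \eqref{eq:a}, (b) from \eqref{eq:b1} and \eqref{eq:b2}, and (c) from \eqref{eq:c}, since $(1+\frac\delta6)(1+\frac\delta3)\le1+\delta$.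
\end{proof}

\section{From the inclusion to $L^2$-closeness: proof of Theorem~\ref{thm:main}}\label{sec:compact}

A trace with $\Omega_c\subset\{x_d>-2\delta_0\}$ need not be close to $x_d^+$. But if no competitor improves on $z$ by more than a tiny fraction of the excess, then $z$ is almost a minimizer of $F$. We show that such cones converge to a one-homogeneous minimizer vanishing in the lower half-space, and that the only one with energy at least $\omega_d/2$ is $x_d^+$.

Suppose that the theorem fails in some dimension $d\ge3$. Taking $\delta_0=\varepsilon=\frac1n$ and rotating, we find traces $c_n$ with $\Omega_{c_n}\subset\{x_d>-\frac2n\}$, with extensions $z_n$ and excesses $E_n$, such that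
\begin{equation}\label{eq:fail}
W(z_n)-W(h)<\frac{E_n}n\qquad\text{for every $h$ admissible for }c_n .
\end{equation}
The choice $h=z_n$ shows that $E_n>0$.

\subsection*{Step 1: the traces are bounded in $H^1(S)$}
A large trace is handled by its harmonic extension, whose gain in Dirichlet energy dominates the bounded measure terms. Write $c_n=\sum_kc_{n,k}$ as in (F3) and $m_n=\sum_k(k-1)^2\|c_{n,k}\|^2$. The harmonic extension $h_n$ of $c_n$ is admissible by (F3). Since $\int_{B_1}|\nabla z_n|^2=\frac1d\sum\lambda_k\|c_{n,k}\|^2$ and $\int_{B_1}|\nabla h_n|^2=\sum k\|c_{n,k}\|^2$, the identities \eqref{eq:lambda} give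
\[
W(z_n)-W(h_n)\ge\frac{m_n}d-\omega_d,
\]
\[
E_n=\frac1d\sum_k(k-1)(k+d-1)\|c_{n,k}\|^2+\frac{\sigma(\Omega_{c_n})}d-\frac{\omega_d}2\le\frac{d+1}d\,m_n+\frac{\omega_d}2 .
\]
Here we used $\sigma(S)=d\omega_d$ and $(k-1)(k+d-1)\le(d+1)(k-1)^2$; the latter holds for $k\le1$ because the left side is not positive, and for $k\ge2$ because $(d+1)(k-1)-(k+d-1)=d(k-2)\ge0$. For $n\ge2(d+1)$, \eqref{eq:fail} with $h=h_n$ gives $\frac{m_n}d-\omega_d<\frac{m_n}{2d}+\frac{\omega_d}2$, so $m_n<3d\omega_d$. Hence $E_n$ is bounded and $E_n/n\to0$.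

For $k\ne1$ we have $\lambda_k=dk+(k-1)^2\le(2d+1)(k-1)^2$, since $k\le2(k-1)^2$; so $c_n-c_{n,1}$ is bounded in $H^1(S)$, and $\|c_n-c_{n,1}\|^2\le m_n$. The linear part is invisible to $m_n$ and is controlled by the sign of $c_n$: on $\{c_{n,1}<0\}$ we have $c_n-c_{n,1}\ge|c_{n,1}|$, and since $c_{n,1}(-x)=-c_{n,1}(x)$,
\[
\tfrac12\|c_{n,1}\|^2=\int_{\{c_{n,1}<0\}}c_{n,1}^2\le\|c_n-c_{n,1}\|^2\le m_n .
\]
Thus $(c_n)$ is bounded in $H^1(S)$. Along a subsequence, $c_n\to c$ weakly in $H^1(S)$, strongly in $L^2(S)$ and a.e. With $z=|x|c(x/|x|)$, we have $z_n\to z$ strongly in $L^2(B_1)$, a.e., and weakly in $H^1(B_1)$. The limit $c$ is non-negative, though not known to be continuous, and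
\begin{equation}\label{eq:lower}
c=0\quad\text{a.e.\ on }S^-,
\end{equation}
because $c_n(\theta)=0$ as soon as $\frac2n\le-\theta_d$.

\subsection*{Step 2: $z$ is a minimizer and the energies converge}
Let $0<r<r'<1$, and let $u\in H^1(B_1)$, $u\ge0$, with $u=z$ a.e.\ in $B_1\setminus B_r$. To turn $u$ into a competitor for $z_n$ we interpolate in $B_{r'}\setminus B_r$. Let $\zeta$ be Lipschitz, $0\le\zeta\le1$, $\zeta=1$ on $B_r$, $\zeta=0$ outside $B_{r'}$. Then $u_n=\zeta u+(1-\zeta)z_n$ is admissible for $c_n$, and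
\[
\nabla u_n=\zeta\nabla u+(1-\zeta)\nabla z_n+(u-z_n)\nabla\zeta .
\]
The last term equals $(z-z_n)\nabla\zeta$ a.e.\ and tends to $0$ in $L^2$, while the other terms are bounded in $L^2$. By the convexity of $|\cdot|^2$,
\[
\int_{B_1}|\nabla u_n|^2\le\int_{B_1}\big(\zeta|\nabla u|^2+(1-\zeta)|\nabla z_n|^2\big)+o(1).
\]
The set $\{u_n>0\}$ coincides with $\{u>0\}$ in $B_r$ and with $\{z_n>0\}$ outside $B_{r'}$. By \eqref{eq:fail}, $F(z_n,B_1)\le F(u_n,B_1)+o(1)$. Cancelling $\int(1-\zeta)|\nabla z_n|^2$ and $|\{z_n>0\}\cap B_1\setminus B_{r'}|$,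
\[
F(z_n,B_r)\le\int_{B_{r'}}|\nabla u|^2+|\{u>0\}\cap B_r|+|B_{r'}\setminus B_r|+o(1).
\]
Letting $n\to\infty$ and then $r'\downarrow r$ gives $\limsup_nF(z_n,B_r)\le F(u,B_r)$. On the other hand, $F(z,B_r)\le\liminf_nF(z_n,B_r)$, by weak convergence of the gradients and by Fatou's lemma applied to $\mathbf 1_{\{z>0\}}\le\liminf_n\mathbf 1_{\{z_n>0\}}$ a.e. We conclude that
\begin{equation}\label{eq:min}
F(z,B_r)\le F(u,B_r)\qquad\text{for all $r<1$ and all such }u,
\end{equation}
and, taking $u=z$, that $F(z_n,B_r)\to F(z,B_r)$. By homogeneity $F(z_n,B_r)=r^dF(z_n,B_1)$ and $F(z,B_r)=r^dF(z,B_1)$, so $W(z_n)\to W(z)$. As $E_n>0$, we get $W(z)\ge\omega_d/2$, and in particular $z\not\equiv0$.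

\subsection*{Step 3: $z=x_d^+$}
We use two variations in \eqref{eq:min}: one that keeps the positivity set, which determines $z$ up to a factor, and one that moves it, which determines the factor.

Let $\xi\in C_c^\infty(B_r)$ be radial, non-negative and not identically zero; write $\xi=\xi(t)$, $t=|x|$. For small $|a|$ the function $(1+a\xi)z$ is a competitor in \eqref{eq:min} with the same positivity set as $z$, so the derivative of its Dirichlet integral vanishes at $a=0$. By (F2), $\nabla z\cdot\nabla(\xi z)=\xi\,(|\nabla_\theta c|^2+c^2)+t\,\xi'(t)\,c^2$, and $\int_0^1\xi't^d\,dt=-d\int_0^1\xi t^{d-1}dt$. Hence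
\[
0=\int_{B_1}\nabla z\cdot\nabla(\xi z)=\Big(\int_S|\nabla_\theta c|^2-(d-1)\int_Sc^2\Big)\int_0^1\xi\,t^{d-1}dt,
\]
that is, $\int_S|\nabla_\theta c|^2=(d-1)\int_Sc^2$. Together with \eqref{eq:lower} this says that $c$ attains the first Dirichlet eigenvalue of $S^+$; we identify $c$ by odd reflection. Let $g(x',x_d)=c(x',x_d)-c(x',-x_d)$. Then $g\in H^1(S)$ is odd, and $g=c$ a.e.\ on $S^+$ by \eqref{eq:lower}. Since $c$ and $\nabla_\theta c$ vanish a.e.\ on $S^-$, we have $\int_Sg^2=2\int_Sc^2$ and $\int_S|\nabla_\theta g|^2=2\int_S|\nabla_\theta c|^2$. By (F3) and \eqref{eq:lambda},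
\[
0=\sum_k\big(k(k+d-2)-(d-1)\big)\|g_k\|^2=\sum_k(k-1)(k+d-1)\|g_k\|^2 .
\]
All $g_k$ are odd, so $g_0=0$, which removes the only negative coefficient, and $g_1=\kappa x_d$. Therefore $g_k=0$ for $k\ge2$ and $c=\kappa x_d^+$, with $\kappa>0$ because $c\ge0$ and $c\not\equiv0$.

Now let $\xi\in C_c^\infty(B_r)$ be as above with $\xi(0)>0$, let $X=\xi e_d$ and $\Phi_a=\mathrm{id}+aX$. For small $|a|$, $\Phi_a$ is a diffeomorphism of $\mathbb R^d$ equal to the identity outside a compact subset of $B_r$, so $z\circ\Phi_a^{-1}$ is a competitor in \eqref{eq:min}. Changing variables,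
\[
F(z\circ\Phi_a^{-1},B_r)=\int_{B_r}\big(|D\Phi_a^{-T}\nabla z|^2+\mathbf 1_{\{z>0\}}\big)\det D\Phi_a\,dx .
\]
This is a smooth function of $a$ with a minimum at $a=0$. Since $D\Phi_a^{-T}=I-aDX^T+O(a^2)$ and $\det D\Phi_a=1+a\,\partial_d\xi$, and since $\nabla z=\kappa e_d\mathbf 1_{\{x_d>0\}}$,
\[
0=\int_{B_r^+}\big((\kappa^2+1)\,\partial_d\xi-2\kappa^2\,\partial_d\xi\big)\,dx=(\kappa^2-1)\int_{\{x_d=0\}}\xi\,d\mathcal H^{d-1}.
\]
Hence $\kappa=1$.

\subsection*{Step 4: conclusion}
We have shown that $\|c_n-x_d^+\|\to0$ along the subsequence. Let $\varepsilon=\frac1{2(d+1)}$. By Theorem~\ref{thm:local}(i), for large $n$ there is $h$ admissible for $c_n$ with $W(z_n)-W(h)\ge\varepsilon E_n\ge E_n/n$. This contradicts \eqref{eq:fail} and proves Theorem~\ref{thm:main}. \qed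

\begin{remark}
The hypothesis on $\Omega_c$ is used only to obtain \eqref{eq:lower}, and \eqref{eq:lower} only to identify the limit in Step 3. Its role is to exclude other one-homogeneous minimizers as limits: if a trace $c$ has $E>0$ and its extension $z$ minimizes $F(\cdot,B_1)$ among admissible functions, then $W(z)-W(h)\le0<\varepsilon E$ for all admissible $h$, and \eqref{eq:epi} fails for every $\varepsilon>0$. The proof is by contradiction and gives no explicit values of $\delta_0$ and $\varepsilon$.
\end{remark}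

\begin{thebibliography}{1}
\bibitem{OP} \emph{Regularity of the one-phase free boundaries}, \texttt{https://cvgmt.sns.it/media/doc/paper/4367/OP2019-31.pdf}.
\end{thebibliography}
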